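# Logarithmic tree width up to homomorphic equivalence: a conditional lower bound from lattices

Throughout, structures are finite relational structures with nonempty universe over a finite vocabulary, logarithms are to base 2, "algorithm" means deterministic algorithm, and $[\ell]=\{1,\dots,\ell\}$. We write $\mathcal A\to\mathcal B$ if there is a homomorphism from $\mathcal A$ to $\mathcal B$ (a map that sends tuples to tuples; the vocabularies agree), and $\mathcal A\equiv\mathcal B$ if $\mathcal A\to\mathcal B$ and $\mathcal B\to\mathcal A$ (homomorphic equivalence).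

## 1. Two direct products with a triangle

The direct product $\mathcal A\times\mathcal H$ of two structures has universe $A\times H$; a tuple of pairs is in a relation if the first coordinates form a tuple of $\mathcal A$ and the second coordinates form a tuple of $\mathcal H$. We use two facts all the time. Both projections are homomorphisms, so $\mathcal A\times\mathcal H\to\mathcal A$ and $\mathcal A\times\mathcal H\to\mathcal H$. And if $\mathcal X\to\mathcal A$ by $f$ and $\mathcal X\to\mathcal H$ by $g$, then $\mathcal X\to\mathcal A\times\mathcal H$ by $x\mapsto(f(x),g(x))$.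

Take the graphs $K_3\times C_4$ and $K_3\times K_3$. The first has 12 vertices $(a,b)$, the second has 9. In both, each vertex has $2\cdot 2=4$ neighbors. Which of them are 2-colorable, that is, map to $K_2$?

In $K_3\times C_4$, number the vertices of $C_4$ cyclically $0,1,2,3$ and color $(a,b)$ by the parity of $b$. This is a proper 2-coloring, and since the graph has an edge, $K_3\times C_4\equiv K_2$. In $K_3\times K_3$ the vertices $(0,0),(1,1),(2,2)$ form a triangle, so the graph is not 2-colorable; with the projection, $K_3\times K_3\equiv K_3$.

Both graphs are equivalent to something very thin, yet neither is thin itself. Recall that a tree decomposition of a graph is a tree with a set of vertices (a bag) at each node, such that each edge lies in some bag and, for each vertex, the nodes whose bags contain it form a nonempty connected subtree. Its width is the largest bag size minus 1, and the tree width is the minimum width. A graph of tree width $w$ has a vertex of degree at most $w$: in a decomposition in which no bag is contained in a neighboring one, a leaf bag contains a vertex that occurs nowhere else, and all its neighbors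 are in that bag. So our two graphs have tree width at least 4, while $K_2$ and $K_3$ have tree width 1 and 2.

More generally, if $\mathcal H$ is a graph with a triangle then $K_3\times\mathcal H\equiv K_3$, and if $\mathcal H$ is bipartite with an edge then $K_3\times\mathcal H\equiv K_2$. The minimum degree of $K_3\times\mathcal H$ is twice that of $\mathcal H$, so the tree width can be as large as we like. The thin structure that decides the question sits inside the product diagonally, and to see it we must find a homomorphism $K_3\to\mathcal H$. How hard can an instance be if all we know is that it is *equivalent* to something thin? And how thin is thin enough?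

## 2. Tree width up to equivalence, and a logarithmic bound

The size of a structure over $\tau$ is $\|\mathcal A\|=|\tau|+|A|+\sum_{R\in\tau}|R^{\mathcal A}|\cdot\mathrm{ar}(R)$. The tree width $\mathrm{tw}(\mathcal A)$ is that of the Gaifman graph, in which two elements are adjacent if they occur together in a tuple. The entries of a tuple form a clique there, and a clique is always contained in some bag; so every tuple has all its entries in one bag.

**Definition.** For a class $\mathbb C$ and a structure $\mathcal B$, $\mathrm{CSP}(\mathbb C,\{\mathcal B\})$ is this promise problem: given $\mathcal A\in\mathbb C$ with the vocabulary of $\mathcal B$, decide whether $\mathcal A\to\mathcal B$. Membership in $\mathbb C$ is promised and need not be checked. $\mathbb C$ is a *nonuniformly tractable structural restriction* if $\mathrm{CSP}(\mathbb C,\{\mathcal B\})$ is in polynomial time for every $\mathcal B$.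

**Definition.** $\mathbb C$ has *logarithmic tree width* if for some constant $c$ we have $\mathrm{tw}(\mathcal A)\le c\log\|\mathcal A\|$ for all $\mathcal A\in\mathbb C$. It has *logarithmic tree width modulo homomorphic equivalence* if for some constant $c$ every $\mathcal A\in\mathbb C$ is homomorphically equivalent to some $\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le c\log\|\mathcal A\|$. It has *bounded arity* if some $r$ bounds the arities of all relation symbols of its members.

Note that the width of $\mathcal A'$ is measured against the size of $\mathcal A$, not of $\mathcal A'$. As an example, all the graphs $K_3\times\mathcal H$ with $\mathcal H$ bipartite (with an edge) or containing a triangle form a class of this kind, with width at most 2.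

The *core* of $\mathcal A$ is a substructure $\mathcal C\subseteq\mathcal A$ with $\mathcal A\to\mathcal C$ of the smallest possible cardinality (for $K_3\times K_3$, the diagonal triangle). We take it to be an induced substructure.

**Lemma 1.** Let $\mathcal C$ be the core of $\mathcal A$ and $\mathcal A\equiv\mathcal A'$. Then $\mathcal C$ is isomorphic to an induced substructure of $\mathcal A'$. Hence $\mathcal A$ is equivalent to a structure of tree width at most $w$ if and only if $\mathrm{tw}(\mathcal C)\le w$.

*Proof.* A homomorphism $e:\mathcal C\to\mathcal C$ is surjective, since otherwise $\mathcal A\to\mathcal C\to e(\mathcal C)$ would contradict minimality. So $e$ is a permutation, some power of it is the identity, and its inverse is a power of $e$, again a homomorphism. Now $\mathcal C\equiv\mathcal A\equiv\mathcal A'$; take $f:\mathcal C\to\mathcal A'$ and $g:\mathcal A'\to\mathcal C$. Then $e=g\circ f$ is an automorphism, so $f$ is injective, and if $f(\bar a)\in R^{\mathcal A'}$ then $e(\bar a)\in R^{\mathcal C}$, hence $\bar a\in R^{\mathcal C}$. So $f$ is an isomorphism onto an induced substructure. Tree width does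 not increase when passing to substructures, which gives the last claim. $\square$

Two results are known, and we take them from the paper "The Complexity of Homomorphism and Constraint Satisfaction Problems Seen from the Other Side", which poses our problem. First (Theorem 3.1 there), if $\mathbb C$ is recursively enumerable, of bounded arity and of *bounded* tree width modulo homomorphic equivalence, then for given $\mathcal A\in\mathbb C$ and arbitrary $\mathcal B$ one can decide $\mathcal A\to\mathcal B$ in polynomial time. Second, every class of logarithmic tree width is a nonuniformly tractable structural restriction. The open question there is whether the two can be combined: is every recursively enumerable class of bounded arity and of logarithmic tree width *modulo homomorphic equivalence* a nonuniformly tractable structural restriction?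

We will show that the answer is no, conditionally on a hardness assumption about lattices.

## 3. Local consistency and the factor $n^{w+1}$

The sensible first attempt is to prove tractability. Why does logarithmic tree width help? If we hold a tree decomposition of $\mathcal A$ itself of width $w=O(\log n)$, $n=\|\mathcal A\|$, then dynamic programming keeps, for each bag, the set of good maps from the bag to $B$. There are at most $|B|^{w+1}=n^{O(1)}$ of them for fixed $\mathcal B$. In our situation it is $\mathcal A'$ that has such a decomposition, and we do not hold $\mathcal A'$: finding it means finding a homomorphism into $\mathcal A$, like the diagonal of Section 1. There is an algorithm that works without finding it.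

**Lemma 2.** There is an algorithm which, given $w\ge0$ and structures $\mathcal A,\mathcal B$ of the same vocabulary such that $\mathcal A\equiv\mathcal A'$ for some (unknown) $\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le w$, decides $\mathcal A\to\mathcal B$ in time $(|A||B|+1)^{O(w+1)}\cdot\mathrm{poly}(\|\mathcal A\|+\|\mathcal B\|)$.

*Proof.* Let $F$ be the set of all partial maps $f$ from $A$ to $B$ with $|\mathrm{dom} f|\le w+1$ that preserve all tuples of $\mathcal A$ with entries in $\mathrm{dom} f$; the empty map is included. Repeatedly delete $f$ from $F$ if some restriction of $f$ is not in $F$, or if $|\mathrm{dom} f|\le w$ and for some $a\in A$ no member of $F$ extends $f$ to $\mathrm{dom} f\cup\{a\}$. Accept if and only if the final $F$ is nonempty. There are at most $(|A||B|+1)^{w+1}$ maps, which gives the time bound; and the algorithm halts within this bound on every input, promised or not.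

If $h:\mathcal A\to\mathcal B$, the restrictions of $h$ to sets of size at most $w+1$ are never deleted, so we accept.

Conversely let the final $F$ be nonempty. It is closed under restriction, so $\emptyset\in F$. Take $g:\mathcal A'\to\mathcal A$ and a rooted tree decomposition of $\mathcal A'$ with bags of size at most $w+1$. Going down from the root, we choose for each bag $X$ a map $f_X\in F$ with domain $g(X)$. At the root, extend $\emptyset$ one element at a time; each extension starts from a domain of size at most $w$, so it exists. At a child $X'$ of $X$, restrict $f_X$ to $g(X\cap X')$ and extend one element at a time to $g(X')$. Then $f_X\circ g$ and $f_{X'}\circ g$ agree on $X\cap X'$ for adjacent bags. Since the bags containing a given element are connected, $h'(a)=f_X(g(a))$ for $a\in X$ does not depend on $X$. A tuple of $\mathcal A'$ has its entries in some bag $X$; its image under $g$ is a tuple of $\mathcal A$ with entries in $g(X)$, and $f_X$ preserves it. So $h':\mathcal A'\to\mathcal B$ and $\mathcal A\to\mathcal A'\to\mathcal B$. $\square$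

With $w=\lfloor c\log n\rfloor$ and fixed $\mathcal B$ this takes time $n^{O(\log n)}$. The place where it fails to be polynomial is precise: the family $F$ ranges over subsets of $A$, because we do not know where the bags of $\mathcal A'$ land. The price is $n^{w+1}$ instead of $|B|^{w+1}$. A hard instance has to hide the image of $\mathcal A'$.

## 4. Short certificates for both answers

So try the other side: a lower bound. The next thing one would attempt is NP-hardness. The following proposition shows what stands in the way.

**Proposition D (barrier).** Fix $\mathcal B$ and a positive integer $c$, and let $\mathbb C_c$ be the class of all $\mathcal A$ over the vocabulary of $\mathcal B$ with $\mathcal A\equiv\mathcal A'$ for some $\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le c\log\|\mathcal A\|$. There are disjoint NP sets $Y,X$ such that every $\mathcal A\in\mathbb C_c$ is in $Y$ if $\mathcal A\to\mathcal B$ and in $X$ otherwise. Moreover $\mathrm{CSP}(\mathbb C_c,\{\mathcal B\})$ is solvable in time $n^{O(\log n)}$. Hence NP-hardness under polynomial-time Turing reductions would give $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{\mathrm{polylog}})$;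 and a $2^{o(N)}$-time Turing reduction from $N$-variable 3SAT all of whose queries lie in $\mathbb C_c$ would put 3UNSAT into nondeterministic time $2^{o(N)}$.

*Proof.* **Step 1: the two certificate sets.** Let $Y=\{\mathcal A:\mathcal A\to\mathcal B\}$ and let $X$ be the set of all $\mathcal A$ such that some substructure $\mathcal C\subseteq\mathcal A$ has $\mathrm{tw}(\mathcal C)\le c\log\|\mathcal A\|$ and $\mathcal C\not\to\mathcal B$. They are disjoint, since a homomorphism from $\mathcal A$ restricts to $\mathcal C$. Clearly $Y\in\mathrm{NP}$. For $X$, guess $\mathcal C$ and a tree decomposition of width at most $c\log\|\mathcal A\|$; dynamic programming over it checks $\mathcal C\not\to\mathcal B$ in time $|B|^{O(c\log\|\mathcal A\|+1)}\mathrm{poly}(\|\mathcal A\|)=\mathrm{poly}(\|\mathcal A\|)$. So $X\in\mathrm{NP}$.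

**Step 2: they cover $\mathbb C_c$.** Let $\mathcal A\in\mathbb C_c$ and $\mathcal A\not\to\mathcal B$. By Lemma 1 the core of $\mathcal A$ is a substructure of $\mathcal A$ of tree width at most $c\log\|\mathcal A\|$. Being equivalent to $\mathcal A$, it does not map to $\mathcal B$. So $\mathcal A\in X$.

**Step 3: the consequences.** The time bound is Lemma 2 with $w=\lfloor c\log n\rfloor$. This algorithm halts within its time bound on all inputs, so it is a solution of the promise problem, and it can answer the queries of a polynomial-time Turing reduction, which have polynomial size; this gives the first consequence. For the second, simulate the reduction on a formula. For each query $\mathcal A\in\mathbb C_c$ guess whether $\mathcal A\in Y$ or $\mathcal A\in X$ together with an NP-witness, and verify it. Since $Y,X$ are disjoint and cover $\mathbb C_c$, only the correct answer can be verified. Accept if and only if all verifications succeed and the reduction declares the formula unsatisfiable. The queries have total size $2^{o(N)}$, so this takes nondeterministic time $2^{o(N)}$. $\square$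

The proposition also tells us what to look for. A source of hardness must come with short certificates for *both* answers: a "yes" certificate that becomes a homomorphism $\mathcal A\to\mathcal B$, and a "no" certificate that becomes a homomorphism from a narrow obstruction into $\mathcal A$. Lattice problems with a gap have this shape.

## 5. Close and far targets for a $q$-ary lattice

Say that $a\in\mathbb Z_q$ *lies in* $[-r,r]$ if $a$ is the residue of an integer of absolute value at most $r$. Fix integers $q\ge2$, $1\le N\le m$, $d,\lambda\ge1$, $1\le k\le m$. An instance is a pair $(M,t)$ with $M\in\mathbb Z_q^{N\times m}$, $t\in\mathbb Z_q^m$.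

**Definition.** *CLOSE* holds if there are $s\in\mathbb Z_q^N$ and $e\in\mathbb Z^m$ with all $|e_i|\le d$ and $t\equiv M^{T}s+e\pmod q$. *FAR* holds if there is $x\in\mathbb Z^m$ with all $|x_i|\le\lambda$, $Mx\equiv0\pmod q$, and $\langle x,t\rangle\bmod q$ not in $[-2m\lambda d,\,2m\lambda d]$.

The two exclude each other. If both held, then
$$\langle x,t\rangle\equiv\langle Mx,s\rangle+\langle x,e\rangle\equiv\langle x,e\rangle\pmod q,\qquad|\langle x,e\rangle|\le m\lambda d, \tag{1}$$
which contradicts FAR.

**Example 1.** Let $q=31$, $N=1$, $m=2$, $M=(1\ \ 3)$, $d=1$, $\lambda=3$; the forbidden interval is $[-12,12]$. The vectors $x$ with $|x_i|\le3$ and $x_1+3x_2\equiv0$ satisfy $x_1+3x_2=0$ (the sum has absolute value at most 12), so they are $0$ and $\pm(3,-1)$. For $t=(6,14)$, CLOSE holds with $s=5$, $e=(1,-1)$; and $\langle(3,-1),t\rangle=4=\langle(3,-1),e\rangle$, as (1) predicts. For $t=(5,0)$, FAR holds, since $\langle(3,-1),t\rangle=15$ and neither $15$ nor $15-31=-16$ is in $[-12,12]$. For $t=(5,10)$ neither holds: $\langle(3,-1),t\rangle=5$, while closeness of the first coordinate forces $s\in\{4,5,6\}$, and then $t_2-3s\in\{-2,-5,-8\}$.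

The hardness assumptions say that such pairs cannot be told apart quickly.

**Hypothesis LWE($\delta$).** There are a polynomially bounded modulus $q=q(N)\ge2$ and a positive integer $d=d(N)$, both computable in time polynomial in $N$, and distributions $\chi_N$ on $\mathbb Z$, such that with $m=\lceil N\log q\rceil+1$:

* for all large $N$: $q\ge16md+4$ and $\Pr_{e\sim\chi_N^m}[\max_i|e_i|>d]\le1/8$;
* no algorithm $D$ with running time $2^{O(N^\delta)}$ satisfies, for all sufficiently large $N$,
$$\big|\Pr[D(M,M^{T}s+e)=1]-\Pr[D(M,u)=1]\big|\ge\tfrac12.$$
Here $M\in\mathbb Z_q^{N\times m}$, $s\in\mathbb Z_q^N$, $u\in\mathbb Z_q^m$ are uniform, $e\sim\chi_N^m$, all independent.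

Typical parameters: $q$ the least prime $\ge N^3$, $\chi_N$ the rounded Gaussian of parameter $2\sqrt N$, $d=N$. (LWE stands for Learning With Errors. For context only: Regev, J. ACM 2009, relates LWE to worst-case lattice problems by a quantum reduction. We do not use this.)

**Hypothesis CVP($\delta$)** (worst case). For some constant $c$, no algorithm with running time $2^{O(m^\delta)}$ solves the following promise problem. Given $m\ge2$, $2\le q\le m^c$, $1\le N\le m$, $M\in\mathbb Z_q^{N\times m}$, $t\in\mathbb Z_q^m$ and an integer $1\le d\le q$, let $\Lambda=\{y\in\mathbb Z^m:y\equiv M^{T}s\bmod q\text{ for some }s\in\mathbb Z^N\}$. Distinguish $\mathrm{dist}_2(t,\Lambda)\le d$ from $\mathrm{dist}_2(t,\Lambda)>13m^2d$. (Since $q\mathbb Z^m\subseteq\Lambda$, the distance does not depend on the lift of $t$ to $\mathbb Z^m$.)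

The template is fixed once and for all. Let $\tau_0=\{\mathrm{Nand},\mathrm{True}\}$ with arities 3 and 1, and
$$\mathcal B_0=\big(\{0,1\};\ \mathrm{Nand}=\{(u,v,1-uv)\},\ \mathrm{True}=\{1\}\big).$$
A $\tau_0$-structure is a system of NAND equations with some outputs required to be 1. For instance, elements $y,g$ with $\mathrm{Nand}(y,y,g)$ and $\mathrm{True}(g)$ say "$y=0$". For rational $0<\varepsilon\le1$ let
$$\mathbb C^\varepsilon=\{\mathcal A\text{ over }\tau_0:\ \mathcal A\equiv\mathcal A'\text{ for some }\mathcal A'\text{ with }\mathrm{tw}(\mathcal A')\le\lfloor\log\|\mathcal A\|\rfloor^\varepsilon\},\qquad\mathbb C:=\mathbb C^1.$$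
These classes are decidable by Lemma 1: compute the core and its tree width $w$, and for $\varepsilon=a/b$ test $w^b\le\lfloor\log\|\mathcal A\|\rfloor^a$. So they are recursively enumerable, they have arity 3, and $\mathbb C$ has logarithmic tree width modulo homomorphic equivalence with constant $c=1$.

**Theorem A (answer to the question).** If LWE($\delta$) or CVP($\delta$) holds for some $\delta>1/2$, then $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is not in polynomial time. So $\mathbb C$ is a recursively enumerable class of bounded arity and of logarithmic tree width modulo homomorphic equivalence that is not a nonuniformly tractable structural restriction.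

**Theorem B (width range and optimal exponent).** Let $0<\varepsilon\le1$ be rational, $0\le\varepsilon'<\varepsilon$, and assume LWE($\delta$) for some $\delta>\frac{1+\varepsilon'}{1+\varepsilon}$. Then $\mathrm{CSP}(\mathbb C^\varepsilon,\{\mathcal B_0\})$ is not solvable in time $2^{O((\log n)^{1+\varepsilon'})}$; in particular (take $\varepsilon'=0$) it is not in polynomial time. It is (unconditionally) solvable in time $2^{O((\log n)^{1+\varepsilon})}$, so if LWE($\delta$) holds for all $\delta<1$ the exponent $1+\varepsilon$ is optimal.

**Theorem C (classification of templates).** Assume LWE($\delta$) or CVP($\delta$) for some $\delta>1/2$. For a finite structure $\mathcal B$ the following are equivalent: (i) $\mathrm{CSP}(\mathbb D,\{\mathcal B\})$ is in P for every recursively enumerable class $\mathbb D$ of bounded arity and logarithmic tree width modulo homomorphic equivalence; (ii) $\mathrm{CSP}(\{\text{all structures}\},\{\mathcal B\})$ is in P.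

No claim is made that the negative answer follows from $\mathrm P\ne\mathrm{NP}$, $\mathrm{FPT}\ne\mathrm W[1]$ or the Exponential Time Hypothesis alone; Proposition D is a barrier to such derivations.

## 6. A table summed by rows and by columns

Look again at (1). Write $v_{i,j}=M_{ji}$ for $j\le N$, $v_{i,N+1}=t_i$, and $s_{N+1}=-1$. Consider the $m\times(N+1)$ table with entries $x_iv_{i,j}s_j$. If CLOSE holds, row $i$ sums to $x_i(\sum_{j\le N}M_{ji}s_j-t_i)=-x_ie_i$, which is small. If $Mx\equiv0$, columns $1,\dots,N$ sum to $0$ and the last one to $-\langle x,t\rangle$. Summing the whole table in two ways gives (1). The shape of this argument does not depend on $M$, $t$, $x$ or $s$. So we turn it into one fixed obstruction: a structure saying "here is a table whose rows have small sums, whose first $N$ columns have sum 0, and whose last column has a large sum".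

Merge the $m$ rows into $k$ blocks of at most $\lceil m/k\rceil$ rows each; $k$ is a free parameter. A block sum has absolute value at most
$$L=\lceil m/k\rceil\lambda d,\qquad\text{and}\qquad kL\le(m+k)\lambda d\le2m\lambda d. \tag{2}$$

The vocabulary is $\rho=\{\mathrm{Sum}^{(3)},\mathrm{Zero}^{(1)},\mathrm{Small}^{(1)},\mathrm{Far}^{(1)}\}$.

**Definition (template $\mathcal T$).** Universe $\mathbb Z_q$; $\mathrm{Sum}=\{(a,b,a+b)\}$, $\mathrm{Zero}=\{0\}$, $\mathrm{Small}=\{a:a\in[-L,L]\}$, $\mathrm{Far}=\{a:a\notin[-kL,kL]\}$.

**Definition (grid $\mathcal G$).** It depends only on $k$ and $N$. The element $u_{I,j}$ is the table entry in row $I$, column $j$; $p_{I,j}$ is a partial sum along row $I$, and $r_{I,j}$ is a partial sum down column $j$. Elements: $p_{I,j}$ ($1\le I\le k$, $0\le j\le N+1$), $u_{I,j}$ ($1\le I\le k$, $1\le j\le N+1$), $r_{I,j}$ ($0\le I\le k$, $1\le j\le N+1$). Tuples, for $1\le I\le k$ and $1\le j\le N+1$: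
$$\mathrm{Sum}(p_{I,j-1},u_{I,j},p_{I,j}),\quad\mathrm{Sum}(r_{I-1,j},u_{I,j},r_{I,j}),\quad\mathrm{Zero}(p_{I,0}),\quad\mathrm{Zero}(r_{0,j}),\quad\mathrm{Small}(p_{I,N+1}),$$
together with $\mathrm{Zero}(r_{k,j})$ for $1\le j\le N$, and $\mathrm{Far}(r_{k,N+1})$.

**Lemma 3.** (a) $\mathcal G\not\to\mathcal T$. (b) $\mathrm{tw}(\mathcal G)\le k+3$.

*Proof.* **Step 1: no homomorphism, by double counting.** If $h:\mathcal G\to\mathcal T$, then
$$\sum_Ih(p_{I,N+1})=\sum_I\sum_{j=1}^{N+1}h(u_{I,j})=\sum_{j=1}^{N+1}\sum_Ih(u_{I,j})=\sum_{j=1}^{N+1}h(r_{k,j})=h(r_{k,N+1}).$$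
The left side is a sum of $k$ residues in $[-L,L]$, so it lies in $[-kL,kL]$. The right side does not, by Far. Contradiction.

**Step 2: a narrow path decomposition, by sweeping the table.** We sweep column by column, and down each column, and remember one partial sum per row. The bags are indexed by $(j,I)$, $1\le j\le N+1$, $1\le I\le k$, in lexicographic order; bag $(j,I)$ is
$$\{p_{I',j}:I'<I\}\cup\{p_{I',j-1}:I'\ge I\}\cup\{p_{I,j},u_{I,j},r_{I-1,j},r_{I,j}\}.$$
It has $(I-1)+(k-I+1)+4=k+4$ elements. Both Sum-tuples with index $(I,j)$ lie in bag $(j,I)$. The element $p_{I,j}$ occurs exactly in the bags $(j,I),\dots,(j,k),(j+1,1),\dots,(j+1,I)$, as far as they exist; $r_{I,j}$ occurs exactly in $(j,I),(j,I+1)$, as far as they exist; $u_{I,j}$ only in $(j,I)$. All these sets are contiguous and nonempty. $\square$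

For $k=2$, $N=1$ the four bags are $\{p_{1,0},p_{2,0},p_{1,1},u_{1,1},r_{0,1},r_{1,1}\}$, $\{p_{1,1},p_{2,0},p_{2,1},u_{2,1},r_{1,1},r_{2,1}\}$, $\{p_{1,1},p_{2,1},p_{1,2},u_{1,2},r_{0,2},r_{1,2}\}$, $\{p_{1,2},p_{2,1},p_{2,2},u_{2,2},r_{1,2},r_{2,2}\}$.

## 7. The structure of an instance $(M,t)$

Now we want a structure $\mathcal A$ such that a closeness witness $(s,e)$ is a homomorphism $\mathcal A\to\mathcal T$, and a farness witness $x$ is a homomorphism $\mathcal G\to\mathcal A$. The elements of $\mathcal A$ are names of things that can be computed from the unknown $s$: the element $[j,\alpha]$ is the name of the multiple $\alpha s_j$, and $(I,\xi,j)$ is the name of a partial row sum for block $I$ when the piece of $x$ on this block is $\xi$. We must provide names for *all* possible pieces $\xi$, since we do not know $x$; this is where the size of $\mathcal A$ comes from.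

**Definition (instance structure $\mathcal A=\mathcal A(M,t)$).** Let $v_{i,j}=M_{ji}$ for $j\le N$ and $v_{i,N+1}=t_i$. Partition $\{1,\dots,m\}$ into (possibly empty) blocks $J_1,\dots,J_k$ of size at most $\lceil m/k\rceil$. Let $X_I=\{-\lambda,\dots,\lambda\}^{J_I}$, and for $\xi\in X_I$ let $\alpha_j(\xi)=\sum_{i\in J_I}\xi_iv_{i,j}\in\mathbb Z_q$. Elements: $(I,\xi,j)$ for $1\le I\le k$, $\xi\in X_I$, $0\le j\le N+1$; and $[j,\alpha]$ for $1\le j\le N+1$, $\alpha\in\mathbb Z_q$. Tuples, for all $I$, all $\xi\in X_I$, all $\alpha,\beta\in\mathbb Z_q$ and $1\le j\le N+1$: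
$$\mathrm{Sum}\big((I,\xi,j-1),[j,\alpha_j(\xi)],(I,\xi,j)\big),\qquad\mathrm{Sum}\big([j,\alpha],[j,\beta],[j,\alpha+\beta]\big),$$
$$\mathrm{Zero}((I,\xi,0)),\quad\mathrm{Zero}([j,0]),\quad\mathrm{Small}((I,\xi,N+1)),\quad\mathrm{Far}([N+1,\alpha])\ \text{ for }\alpha\notin[-kL,kL].$$

**Lemma 4.** (a) CLOSE implies $\mathcal A\to\mathcal T$. (b) FAR implies $\mathcal G\to\mathcal A$.

*Proof.* **Step 1: evaluate the names at $s$.** Let $(s,e)$ witness CLOSE and put $s_{N+1}=-1$. Define $h([j,\alpha])=\alpha s_j$ and $h((I,\xi,j))=\sum_{1\le j'\le j}\alpha_{j'}(\xi)s_{j'}$. The first kind of Sum-tuple is preserved because the partial sums differ by $\alpha_j(\xi)s_j$, the second because $\alpha s_j+\beta s_j=(\alpha+\beta)s_j$. The empty sum and $0\cdot s_j$ are 0, so Zero is preserved. For Small,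
$$h((I,\xi,N+1))=\sum_{i\in J_I}\xi_i\Big(\sum_{j\le N}M_{ji}s_j-t_i\Big)=-\sum_{i\in J_I}\xi_ie_i\in[-L,L],$$
since there are at most $\lceil m/k\rceil$ terms of absolute value at most $\lambda d$. Finally $h([N+1,\alpha])=-\alpha$, which is not in $[-kL,kL]$ if $\alpha$ is not.

**Step 2: read the table off $x$.** Let $x$ witness FAR and let $\xi^I=x|_{J_I}\in X_I$. Map
$$p_{I,j}\mapsto(I,\xi^I,j),\qquad u_{I,j}\mapsto[j,\alpha_j(\xi^I)],\qquad r_{I,j}\mapsto\Big[j,\sum_{I'\le I}\alpha_j(\xi^{I'})\Big].$$
The row Sum-tuples go to tuples of the first kind, the column Sum-tuples to tuples of the second kind. $p_{I,0}$ and $r_{0,j}\mapsto[j,0]$ land in Zero, and $p_{I,N+1}$ in Small. For $j\le N$, $r_{k,j}\mapsto[j,(Mx)_j]=[j,0]$, which is in Zero. And $r_{k,N+1}\mapsto[N+1,\langle x,t\rangle]$ is in Far, because $\langle x,t\rangle\notin[-2m\lambda d,2m\lambda d]\supseteq[-kL,kL]$ by (2). $\square$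

In Example 1 take $k=2$, blocks $\{1\},\{2\}$; then $L=3$, $kL=6$, and $\mathcal A$ has $2\cdot7\cdot3+2\cdot31=104$ elements. For $t=(5,0)$ and $x=(3,-1)$ the table of $u_{I,j}$ becomes $[1,3],[2,15]$ in row 1 and $[1,-3],[2,0]$ in row 2. Column 1 adds up to $[1,0]$, which is in Zero, and column 2 to $[2,15]$, which is in Far because $15\notin[-6,6]$ modulo 31. For $t=(6,14)$ and $s=5$, the row named $\xi$ in block 1 evaluates to $5\xi-6\xi=-\xi$, in block 2 to $15\xi-14\xi=\xi$; both are in $[-3,3]$.

## 8. Multiplying the instance by the grid

So far: CLOSE gives $\mathcal A\to\mathcal T$, and FAR gives $\mathcal G\to\mathcal A$, hence $\mathcal A\not\to\mathcal T$. But the class $\mathbb C$ demands an *equivalence* of the whole instance with something narrow. In the case FAR we would like $\mathcal A\equiv\mathcal G$, and this fails for every instance: $\mathcal A$ contains the tuple $\mathrm{Sum}([j,0],[j,0],[j,0])$, while $\mathcal G$ has no Sum-tuple with three equal entries, so $\mathcal A\not\to\mathcal G$.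

The remedy is in Section 1. There the product $K_3\times\mathcal H$ had two possible fates: if $K_3\to\mathcal H$, it collapsed to $K_3$, whatever else $\mathcal H$ contained; and if $\mathcal H\to K_2$, the product still mapped to $K_2$. Since $\mathcal G$ is the same for all instances, we can write down $\mathcal A\times\mathcal G$ without knowing $x$:
$$\text{FAR}\ \Rightarrow\ \mathcal G\to\mathcal A\times\mathcal G\to\mathcal G,\ \text{ so }\ \mathcal A\times\mathcal G\equiv\mathcal G;\qquad\text{CLOSE}\ \Rightarrow\ \mathcal A\times\mathcal G\to\mathcal A\to\mathcal T. \tag{3}$$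

What about the sizes? The structure $\mathcal A$ has about $(2\lambda+1)^{m/k}$ elements, up to factors polynomial in $m$ and $q$, while $\mathcal G$ has width about $k$. If $k=1$, the width is constant but $\mathcal A$ lists all possible $x$, and a polynomial-time algorithm on such an input is no better than exhaustive search over $x$. If $k=m$, then $\mathcal A$ is small, but the width is about $m$, and to make $m$ logarithmic in the size we must pad to size $2^m$. In between, the logarithm of the size is about $k+m/k$ up to logarithmic factors, and $k\approx\sqrt m$ makes it about $\sqrt m$. This is the origin of the bound $\delta>1/2$.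

One problem remains: $\mathcal T$ varies with $q$, and the template must be one fixed structure. So we pass to bits.

## 9. Encoding residues by NAND gates

Let $\ell=\lceil\log q\rceil\ge1$ and code $\mathbb Z_q=\{0,\dots,q-1\}$ by $\ell$-bit strings. For each $R\in\rho$ of arity $r$ we fix a NAND-circuit $\Gamma_R$ with $r\ell$ inputs that accepts exactly the strings coding a tuple of $R^{\mathcal T}$ (in particular all $r$ blocks code numbers less than $q$), whose output is a gate, and which has at most $\sigma\le C'\ell$ gates, where $C'$ is an absolute constant.

**Step 1: building blocks.** For an input $y$, $1=\mathrm{NAND}(y,\mathrm{NAND}(y,y))$ and $0=\mathrm{NAND}(1,1)$. Every Boolean function of at most three arguments costs $O(1)$ gates. Treat all numbers as strings of $\ell+1$ bits, with leading bits filled by the constant 0. To test $a<K$ for a constant $0\le K\le2^\ell$, scan from the least significant bit: $\mathrm{lt}_{-1}=0$ and $\mathrm{lt}_i=(\neg a_i\wedge K_i)\vee((a_i\leftrightarrow K_i)\wedge\mathrm{lt}_{i-1})$; this takes $O(\ell)$ gates. Ripple-carry addition of two $\ell$-bit numbers, or of an $\ell$-bit number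 and the constant $q\le2^\ell$, has a result below $2^{\ell+1}$ and takes $O(\ell)$ gates, and so does an equality test of two $(\ell+1)$-bit numbers.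

**Step 2: the four circuits.** $\Gamma_{\mathrm{Sum}}$ tests $a<q$, $b<q$, $c<q$ and ($a+b=c$ or $a+b=c+q$) as integers; as $0\le a+b\le2q-2$, this is addition modulo $q$. $\Gamma_{\mathrm{Zero}}$ tests that all bits are 0. $\Gamma_{\mathrm{Small}}$: if $2L+1\ge q$, every residue lies in $[-L,L]$ and we test $a<q$; otherwise we test $a<q$ and ($a<L+1$ or not $a<q-L$). $\Gamma_{\mathrm{Far}}$: if $2kL+1\ge q$, no residue is far and we output the constant 0; otherwise we test (not $a<kL+1$) and $a<q-kL$. If necessary the final value is passed through two NAND gates, so that the output is a gate. The circuits are computable in time polynomial in $\ell+\log(kL+1)$.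

**Definition (encoding $E(\mathcal D)$).** For a $\rho$-structure $\mathcal D$, the $\tau_0$-structure $E(\mathcal D)$ has elements $(a,b)$ with $a\in D$, $b\in[\ell]$ ("bit $b$ of $a$") and $(R,\bar a,g)$ with $R\in\rho$, $\bar a\in R^{\mathcal D}$, $g$ a gate of $\Gamma_R$. For each gate $g=\mathrm{NAND}(y,y')$ of the copy $(R,\bar a)$ there is the corresponding Nand-triple with $(R,\bar a,g)$ in the last position, where the input "bit $b$ of coordinate $i$" is the element $(a_i,b)$. True holds on the output gate of each copy and nowhere else.

With $n_{\mathcal D}=\sum_R|R^{\mathcal D}|$, the structure $E(\mathcal D)$ has at most $\ell|D|+\sigma n_{\mathcal D}$ elements, at most $\sigma n_{\mathcal D}$ Nand-triples and $n_{\mathcal D}$ True-tuples. A tiny example: for $q=2$ we have $\ell=1$ and may take the one-gate circuit $\Gamma_{\mathrm{Zero}}=\mathrm{NAND}(y,y)$; if $\mathcal D$ has one element $a$ and the only tuple $\mathrm{Zero}(a)$, then $E(\mathcal D)$ is the two-element structure saying "$(a,1)=0$" from Section 5.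

**Lemma 5.** (a) $\mathcal D\to\mathcal D'$ implies $E(\mathcal D)\to E(\mathcal D')$. (b) $\mathcal D\to\mathcal T$ if and only if $E(\mathcal D)\to\mathcal B_0$. (c) $\mathrm{tw}(E(\mathcal D))\le(\mathrm{tw}(\mathcal D)+1)\ell+3\ell+\sigma$.

*Proof.* (a) For $f:\mathcal D\to\mathcal D'$ use $(a,b)\mapsto(f(a),b)$ and $(R,\bar a,g)\mapsto(R,f(\bar a),g)$; the copy of $\Gamma_R$ at $\bar a$ goes to the copy at $f(\bar a)$.

(b) From $h:\mathcal D\to\mathcal T$, label $(a,b)$ by the $b$-th bit of $h(a)$ and each gate by its value; every output is 1 because $h(\bar a)\in R^{\mathcal T}$. Conversely, a homomorphism $g:E(\mathcal D)\to\mathcal B_0$ labels all gates by their correct values, and all outputs are 1. Let $h(a)$ be the number coded by $g(a,1)\cdots g(a,\ell)$ if it is less than $q$, and $0$ otherwise. For $\bar a\in R^{\mathcal D}$ the circuit $\Gamma_R$ accepts the bits of $\bar a$; so these code numbers below $q$ and $h(\bar a)\in R^{\mathcal T}$.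

(c) Replace each bag $X$ of an optimal tree decomposition of $\mathcal D$ by $X\times[\ell]$. For every tuple $\bar a\in R^{\mathcal D}$ attach, to a node whose bag contains all entries of $\bar a$, a new leaf whose bag consists of (entries of $\bar a$)$\times[\ell]$ and all gates of the copy $(R,\bar a)$. The leaf bag has size at most $3\ell+\sigma$, and every Nand-triple lies in a leaf bag. $\square$

## 10. The reduction, with a free number of blocks

**Proposition 6.** There are an integer constant $C_0\ge1$ and an algorithm which, given the parameters with $d\le q$, an instance $(M,t)$ and an integer $s\ge1$, computes in time polynomial in $s\cdot m\cdot q\cdot(2\lambda+1)^{m/k+1}$ a $\tau_0$-structure $\mathcal A^*$ with at least $s$ elements such that, with $W=C_0k\ell$: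

* if CLOSE, then $\mathcal A^*\to\mathcal B_0$ and $\mathcal A^*\equiv\mathcal B_0$, with $\mathrm{tw}(\mathcal B_0)=1$;
* if FAR, then $\mathcal A^*\not\to\mathcal B_0$ and $\mathcal A^*$ is homomorphically equivalent to a structure of tree width at most $W$.

*Proof.* Let $\mathcal A^*$ be the disjoint union of $E(\mathcal A\times\mathcal G)$, $\mathcal B_0$, and $s$ isolated elements. Isolated elements can be mapped anywhere, so they affect neither the structure up to $\equiv$ nor the existence of homomorphisms to $\mathcal B_0$. The copy of $\mathcal B_0$ is there to make $\mathcal A^*\equiv\mathcal B_0$ when the answer is yes.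

**Step 1: the size is as claimed.** Put $P=(2\lambda+1)^{\lceil m/k\rceil}\le(2\lambda+1)^{m/k+1}$. Then $\mathcal A$ has at most $k(N+2)P+(N+1)q$ elements and at most $k(N+1)P+(N+1)q^2$ Sum-tuples; $\mathcal G$ has at most $3(N+2)(k+1)$ elements and $2k(N+1)$ Sum-tuples; both have at most one tuple per unary relation and element. The universe and each relation of $\mathcal A\times\mathcal G$ have as cardinality the product of the respective cardinalities. As $N,k\le m$, $\ell\le q$ and $\sigma\le C'\ell$, the count for $E$ in Section 9 gives the size bound. All objects are listed directly, with arithmetic on numbers of bit length $O(\log(mq\lambda))$; here we use $d\le q$.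

**Step 2: CLOSE gives a yes-instance equivalent to $\mathcal B_0$.** By Lemma 4(a) and (3), $\mathcal A\times\mathcal G\to\mathcal T$, so $E(\mathcal A\times\mathcal G)\to\mathcal B_0$ by Lemma 5(b). Hence $\mathcal A^*\to\mathcal B_0$. As $\mathcal A^*$ contains $\mathcal B_0$, $\mathcal A^*\equiv\mathcal B_0$. The Gaifman graph of $\mathcal B_0$ is a single edge.

**Step 3: FAR gives a no-instance equivalent to a narrow structure.** By Lemma 4(b) and (3), $\mathcal A\times\mathcal G\equiv\mathcal G$. By Lemma 5(a), $\mathcal A^*\equiv E(\mathcal G)\sqcup\mathcal B_0$. By Lemmas 3(b) and 5(c) the tree width of this structure is at most $(k+4)\ell+3\ell+\sigma\le(k+7)\ell+C'\ell\le C_0k\ell$ with $C_0=8+\lceil C'\rceil$. Since $\mathcal G\not\to\mathcal T$ by Lemma 3(a), $E(\mathcal G)\not\to\mathcal B_0$ by Lemma 5(b), and so $\mathcal A^*\not\to\mathcal B_0$. $\square$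

**Corollary 7.** If $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is in polynomial time, then for every constant $c$, CLOSE can be separated from FAR, for all parameters with $m\ge2$, $N\le m$, $d\le q$ and $q,\lambda\le m^c$, by an algorithm with running time $2^{O(\sqrt m\log m)}$.

*Proof.* Take $k=\lceil\sqrt m\rceil\le m$ and $s=2^W$, where $W=C_0k\ell=O(\sqrt m\log m)$. Since $m/k\le\sqrt m$, we have $(2\lambda+1)^{m/k+1}=2^{O(\sqrt m\log m)}$, and $\mathcal A^*$ is computed in time $2^{O(\sqrt m\log m)}$. If CLOSE or FAR holds, $\mathcal A^*$ is equivalent to a structure of tree width at most $\max(1,W)=W$. As $\|\mathcal A^*\|\ge2^W$ and $W$ is an integer, $W\le\lfloor\log\|\mathcal A^*\|\rfloor$; so $\mathcal A^*\in\mathbb C$. Run the assumed algorithm on $\mathcal A^*$, stopped after its polynomial time bound, and answer CLOSE if and only if it reports a homomorphism. If neither CLOSE nor FAR holds, any answer is allowed. $\square$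

## 11. Theorem A from LWE

Suppose $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is in polynomial time, and let $q,d,\chi_N,m$ be as in LWE($\delta$) with $\delta>1/2$. Put $\lambda=1$.

**Step 1: the distinguisher and its running time.** As $q\ge2$, $m=\lceil N\log q\rceil+1\ge N+1\ge2$; hence $q\le m^c$ for a suitable constant $c$. For large $N$, $d\le q$ because $q\ge16md+4$. Let $D$ run the algorithm of Corollary 7 and output 1 if and only if the answer is CLOSE; for the finitely many $N$ with $d>q$ it outputs 0. Since $m=O(N\log N)$ for $N\ge 2$, the running time is $2^{O(\sqrt m\log m)}=2^{O(\sqrt N\log^{1.5}N)}\le2^{O(N^\delta)}$. From now on let $N$ be large.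

**Step 2: LWE samples are CLOSE.** With probability at least $7/8$ all $|e_i|\le d$. Then CLOSE holds for $(M,M^{T}s+e)$ and $D$ outputs 1.

**Step 3: uniform samples are FAR.** Since $2^m>q^N$, two distinct vectors of $\{0,1\}^m$ have the same image under $M$. Their difference is a nonzero $x=x(M)\in\{-1,0,1\}^m$ with $Mx\equiv0$. As $x$ has an entry $\pm1$ and $u$ is uniform and independent of $M$, $\langle x,u\rangle$ is uniform in $\mathbb Z_q$. So $\langle x,u\rangle$ lies in $[-2md,2md]$ with probability at most $(4md+1)/q\le1/4$. Otherwise FAR holds for $(M,u)$ and $D$ outputs 0. So $\Pr[D(M,u)=1]\le1/4$.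

The advantage is at least $7/8-1/4\ge1/2$ for all large $N$, which contradicts LWE($\delta$). This proves Theorem A under LWE($\delta$). $\blacksquare$

## 12. Theorem A from the closest vector problem

Here there is no pigeonhole: a farness witness $x$ must be produced for every far target. It comes from the dual lattice by a Gaussian argument. For $S\subset\mathbb R^m$ let $\rho(S)=\sum_{y\in S}e^{-\pi\|y\|^2}$, let $\mathbb B$ be the closed unit ball, and let $C=\sqrt{2\pi e}\,e^{-\pi}$; numerically $C\approx4.133\cdot0.0432<0.18$. For a lattice $K\subset\mathbb R^m$ of rank $m$ with dual $K^*=\{w:\langle w,y\rangle\in\mathbb Z\text{ for all }y\in K\}$, Poisson summation says, for $a>0$ and $u\in\mathbb R^m$,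
$$\sum_{y\in K+u}e^{-\pi a\|y\|^2}=\frac{a^{-m/2}}{\det K}\sum_{w\in K^*}e^{-\pi\|w\|^2/a}\cos(2\pi\langle w,u\rangle). \tag{4}$$
With $a=1$, dividing by the case $u=0$,
$$\frac{\rho(K+u)}{\rho(K)}=\sum_{w\in K^*}\frac{\rho(\{w\})}{\rho(K^*)}\cos(2\pi\langle w,u\rangle). \tag{5}$$
Tail bounds of the following kind are in Banaszczyk (Math. Ann. 296, 1993, Lemmas 1.1 and 1.5). The version that we need has a short proof.

**Lemma 8.** For $K,u$ as above, $\rho\big((K+u)\setminus\sqrt m\,\mathbb B\big)\le C^m\rho(K)$.

*Proof.* Let $0<a\le1$. In (4) bound the cosines by 1 and use $e^{-\pi\|w\|^2/a}\le e^{-\pi\|w\|^2}$; with (4) for $a=1,u=0$ this gives $\sum_{y\in K+u}e^{-\pi a\|y\|^2}\le a^{-m/2}\rho(K^*)/\det K=a^{-m/2}\rho(K)$. If $\|y\|>\sqrt m$ then $e^{-\pi\|y\|^2}\le e^{-\pi(1-a)m}e^{-\pi a\|y\|^2}$. Summing over these $y$, the left side of the lemma is at most $e^{-\pi(1-a)m}a^{-m/2}\rho(K)$. For $a=\frac1{2\pi}$ the factor is $e^{-\pi m+m/2}(2\pi)^{m/2}=C^m$. $\square$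

**Lemma 9.** Let $m\ge2$, and let $\Lambda$ be as in CVP($\delta$). If $\mathrm{dist}_2(t,\Lambda)>D>0$, there is $x\in\mathbb Z^m$ with $Mx\equiv0\pmod q$, $\|x\|_2\le qm/D$, and $\langle x,t\rangle$ at distance $>q/6$ from $q\mathbb Z$.

*Proof.* **Step 1: the dual lattice consists of the candidates for $x$.** As $q\mathbb Z^m\subseteq\Lambda$, $\Lambda$ has rank $m$ and $\Lambda^*\subseteq\frac1q\mathbb Z^m$. For $x\in\mathbb Z^m$, the vector $x/q$ is in $\Lambda^*$ if and only if $\langle x,M^{T}s\rangle=\langle Mx,s\rangle\equiv0\pmod q$ for all $s$, so $\Lambda^*=\{x/q:x\in\mathbb Z^m,\ Mx\equiv0\bmod q\}$.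

**Step 2: scale so that the shifted lattice avoids the ball.** Let $\theta=\sqrt m/D$, $K=\theta\Lambda$, $u=\theta t$. Then $\mathrm{dist}(u,K)>\sqrt m$, so $K+u$ has no point in $\sqrt m\,\mathbb B$, and Lemma 8 gives $\rho(K+u)/\rho(K)\le C^m$.

**Step 3: some short dual vector has a phase far from an integer.** Suppose every $w\in K^*$ with $\|w\|\le\sqrt m$ had $\langle w,u\rangle$ within $1/6$ of an integer. For those $w$ the cosine in (5) is at least $\cos(\pi/3)=\frac12$. The others have total weight at most $C^m$ by Lemma 8 for $K^*$ with shift 0, and their cosines are at least $-1$. So by (5), $\rho(K+u)/\rho(K)\ge\frac12(1-C^m)-C^m$. With Step 2, $\frac12\le2.5\,C^m\le2.5\cdot0.0324<0.1$, a contradiction. So some $w\in K^*=\theta^{-1}\Lambda^*$ with $\|w\|\le\sqrt m$ has $\langle w,u\rangle$ at distance $>1/6$ from $\mathbb Z$.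

**Step 4: scale back.** Put $x=q\theta w\in q\Lambda^*$. By Step 1, $x\in\mathbb Z^m$ and $Mx\equiv0$. Also $\|x\|\le q\theta\sqrt m=qm/D$ and $\langle x,t\rangle=q\langle w,u\rangle$. $\square$

*Proof of Theorem A under CVP($\delta$).* Suppose $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is in polynomial time, and take $c$ from CVP($\delta$), $\delta>1/2$. Given a CVP instance, set $\lambda=\lfloor q/(13md)\rfloor$.

**Step 1: near targets are CLOSE.** If $\mathrm{dist}_2(t,\Lambda)\le d$, let $y\in\Lambda$ be closest to $t$ and $e=t-y$, an integer vector. Then $|e_i|\le\|e\|_2\le d$ and $t\equiv M^{T}s+e$ for some $s$. So (for $\lambda\ge1$, when the parameters are admissible) CLOSE holds.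

**Step 2: distant targets are FAR.** If $\mathrm{dist}_2(t,\Lambda)>13m^2d$, Lemma 9 with $D=13m^2d$ gives $x$ with $Mx\equiv0$ and $|x_i|\le q/(13md)$, hence $|x_i|\le\lambda$, and with $\langle x,t\rangle$ at distance $>q/6>2q/13\ge2m\lambda d$ from $q\mathbb Z$. In particular $x\ne0$, so $\lambda\ge1$, and FAR holds.

**Step 3: decide.** If $\lambda=0$, there are no distant targets by Step 2 and we answer "near". If $\lambda\ge1$, then $d\le q$ and $\lambda\le q\le m^c$, and Corollary 7 decides in time $2^{O(\sqrt m\log m)}\le2^{O(m^\delta)}$. This contradicts CVP($\delta$) and completes the proof of Theorem A. $\blacksquare$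

## 13. Width $(\log n)^{\varepsilon}$ and the exponent $1+\varepsilon$

*Proof of Theorem B.* **Step 1: the upper bound.** Apply Lemma 2 with $n=\|\mathcal A\|$, $w=\lfloor\lfloor\log n\rfloor^\varepsilon\rfloor$ and $\mathcal B=\mathcal B_0$. The time is $(2n+1)^{O(w+1)}\mathrm{poly}(n)=2^{O((\log n)^{1+\varepsilon})}$.

**Step 2: rebalance the blocks.** For the lower bound, assume an algorithm for $\mathrm{CSP}(\mathbb C^\varepsilon,\{\mathcal B_0\})$ with running time $2^{O((\log n)^{1+\varepsilon'})}$. Now a width $W$ requires size $2^{W^{1/\varepsilon}}$, so we balance $k^{1/\varepsilon}$ against $m/k$. Take the LWE parameters and $\lambda=1$ as in Section 11, and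
$$\kappa=\frac{\varepsilon}{1+\varepsilon},\qquad k=\lceil m^\kappa\rceil,\qquad W=C_0k\ell=O(m^\kappa\log m),\qquad s=2^{\lceil W^{1/\varepsilon}\rceil}$$
in Proposition 6. Since $\kappa/\varepsilon=1-\kappa=\frac1{1+\varepsilon}$,
$$\log\|\mathcal A^*\|=O\big(W^{1/\varepsilon}+m^{1-\kappa}+\log m\big)=O\big(m^{1/(1+\varepsilon)}(\log m)^{1/\varepsilon}\big), \tag{6}$$
and the logarithm of the time to compute $\mathcal A^*$ has the same bound.

**Step 3: the promise holds.** If CLOSE or FAR holds, $\mathcal A^*$ is equivalent to a structure of tree width at most $W$ (in the case CLOSE, of tree width $1\le W$). As $\mathcal A^*$ has at least $s$ elements, $\lfloor\log\|\mathcal A^*\|\rfloor\ge\lceil W^{1/\varepsilon}\rceil$, so $W\le\lfloor\log\|\mathcal A^*\|\rfloor^\varepsilon$ and $\mathcal A^*\in\mathbb C^\varepsilon$.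

**Step 4: the distinguisher.** Run the assumed algorithm on $\mathcal A^*$ with a clock. If necessary, replace $\varepsilon'$ in the clock by a slightly larger rational that still satisfies $\varepsilon'<\varepsilon$ and $\delta>\frac{1+\varepsilon'}{1+\varepsilon}$. By (6), and since $m=O(N\log N)$, this separates CLOSE from FAR in time
$$2^{O\left(m^{(1+\varepsilon')/(1+\varepsilon)}\,\mathrm{polylog}\,m\right)}\le2^{O(N^\delta)}.$$
Steps 2 and 3 of Section 11 apply without change, so we distinguish LWE with advantage at least $\frac12$ for all large $N$, a contradiction.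

**Step 5: optimality.** If LWE($\delta$) holds for all $\delta<1$, then for every $\varepsilon'<\varepsilon$ we can pick $\delta$ with $\frac{1+\varepsilon'}{1+\varepsilon}<\delta<1$, so no exponent $1+\varepsilon'$ below $1+\varepsilon$ suffices. $\blacksquare$

## 14. Which templates become hard: primitive positive constructions

A primitive positive formula over $\mathcal B$ is an existentially quantified conjunction of atoms, which may be relational or equalities. A *pp-power* $\mathcal Q$ of $\mathcal B$ has universe $B^p$ for some $p\ge1$, and each relation $R^{\mathcal Q}$ of arity $r$, read as a $pr$-ary relation on $B$, is defined by a primitive positive formula $\varphi_R$. One says that $\mathcal B$ *pp-constructs* every structure that is homomorphically equivalent to a pp-power of $\mathcal B$. For example, over $\mathcal B=K_2$ with $p=2$, the formula $x_2=y_1\wedge E(x_1,y_2)$ defines a binary relation between pairs $(x_1,x_2)$ and $(y_1,y_2)$ of bits.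

We use the CSP dichotomy theorem (Bulatov, FOCS 2017; Zhuk, J. ACM 2020), in the formulation of Barto, Opršal and Pinsker (Israel J. Math. 2018): if $\mathrm{CSP}(\{\text{all structures}\},\{\mathcal B\})$ is not in P, then $\mathcal B$ pp-constructs $K_3$ and hence every finite structure.

*Proof of Theorem C.* (ii)$\Rightarrow$(i) is trivial, since restricting the inputs does not make the problem harder. For (i)$\Rightarrow$(ii), assume that (ii) fails. We exhibit a class $\mathbb D$ for which (i) fails.

**Step 1: get a pp-power equivalent to $\mathcal B_0$.** By the dichotomy theorem, $\mathcal B_0\equiv\mathcal Q$ for a pp-power $\mathcal Q$ of $\mathcal B$, with universe $B^p$ and formulas $\varphi_R$ for $R\in\tau_0$.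

**Step 2: translate instances.** For a $\tau_0$-structure $\mathcal A$ define $\Gamma(\mathcal A)$ over the vocabulary of $\mathcal B$ as follows. Take the elements $A\times[p]$ and, for every tuple $\bar a\in R^{\mathcal A}$, fresh elements for the quantified variables of $\varphi_R$. Add, for every $\bar a$, the tuples given by the relational atoms of $\varphi_R$, and factor by the equivalence relation generated by the equality atoms. (With the formula of the example above and a single tuple $(a,b)$, this gives the elements $(a,1)$, $(a,2)=(b,1)$, $(b,2)$ and an edge from $(a,1)$ to $(b,2)$.)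

**Step 3: the translation preserves answers.** $\mathcal A\to\mathcal Q$ if and only if $\Gamma(\mathcal A)\to\mathcal B$: a map $A\to B^p$ is the same as a map $A\times[p]\to B$, and it is a homomorphism to $\mathcal Q$ if and only if it extends to the fresh elements so that all atoms are satisfied.

**Step 4: the translation preserves homomorphisms between instances.** $\mathcal A\to\mathcal A'$ implies $\Gamma(\mathcal A)\to\Gamma(\mathcal A')$: given $f$, map $(a,l)\mapsto(f(a),l)$ and the fresh elements of $\bar a$ to the corresponding ones of $f(\bar a)$; this preserves relational atoms and generating equalities.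

**Step 5: the translation keeps the width under control.** We claim $\mathrm{tw}(\Gamma(\mathcal A))\le C_1(\mathrm{tw}(\mathcal A)+1)$ with $C_1\ge1$ depending only on the $\varphi_R$. Let $H$ be the graph on the elements before factoring in which, for every tuple $\bar a\in R^{\mathcal A}$, all elements $(a_i,l)$ and the fresh elements of $\bar a$ form a clique. As in Lemma 5(c), using bags $X\times[p]$ and one extra leaf of bounded size per tuple, $\mathrm{tw}(H)\le p(\mathrm{tw}(\mathcal A)+1)+O(1)$. Every generating equality identifies two vertices of a common clique, so every equivalence class is connected in $H$, and factoring contracts connected sets. Every tuple of $\Gamma(\mathcal A)$ comes from such a clique. Thus the Gaifman graph of $\Gamma(\mathcal A)$ is a minor of $H$, and tree width does not increase under minors.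

**Step 6: the class $\mathbb D$.** For $\mathcal A\in\mathbb C$ let $\Gamma^+(\mathcal A)$ be $\Gamma(\mathcal A)$ plus $\|\mathcal A\|$ isolated elements, which ensure $\|\Gamma^+(\mathcal A)\|\ge\|\mathcal A\|$. Let $\mathcal A\equiv\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le\log\|\mathcal A\|$. By Step 4, $\Gamma^+(\mathcal A)\equiv\Gamma(\mathcal A')$, and by Step 5 this structure has tree width at most
$$C_1(\log\|\mathcal A\|+1)\le2C_1\log\|\Gamma^+(\mathcal A)\|,$$
where we used $\|\mathcal A\|\ge2$. So $\mathbb D=\{\Gamma^+(\mathcal A):\mathcal A\in\mathbb C\}$ is recursively enumerable, of bounded arity and of logarithmic tree width modulo homomorphic equivalence.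

**Step 7: transfer the hardness.** By Step 3 and $\mathcal Q\equiv\mathcal B_0$, $\Gamma^+(\mathcal A)\to\mathcal B$ if and only if $\mathcal A\to\mathcal Q$, if and only if $\mathcal A\to\mathcal B_0$. Also $\Gamma^+$ is computable in polynomial time. Hence $\mathrm{CSP}(\mathbb D,\{\mathcal B\})\in\mathrm P$ would imply $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})\in\mathrm P$, contradicting Theorem A. So (i) fails. $\blacksquare$
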